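
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\numberwithin{equation}{section}

\title{The constant in Chung's law for Brownian motion\\ on the Sierpi\'nski gasket depends on the starting point}


\begin{abstract}
For Brownian motion $X$ on the unbounded Sierpi\'nski gasket $G$, Chung's law of the iterated logarithm says that $\liminf_{r\to0}\sup_{t\le r}|X(t)-x|\,(r/\log\log r^{-1})^{-\gamma}$, with $\gamma=\log2/\log5$, is for each starting point $x$ almost surely a positive finite constant $\mathfrak c(x)$. We disprove the conjecture that $\mathfrak c(x)$ does not depend on $x$. The value of $\mathfrak c$ at a suitable point with periodic address is strictly smaller than its value at the vertex $0$. Moreover, $\mathfrak c$ is almost everywhere equal to its minimum $\mathfrak c_*$, equals one constant $\mathfrak c_0>\mathfrak c_*$ at every vertex, and takes every value in $[\mathfrak c_*,\mathfrak c_0]$.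 The proof translates the question into one about Dirichlet eigenvalues of small balls, and compares such eigenvalues by spectral decimation on finite unions of cells.
\end{abstract}

\section{The question and the answer}

\subsection{Chung's law on the gasket}
Put $e_1=(1,0)$, $e_2=(\frac12,\frac{\sqrt3}2)$ and
\[
f_1(z)=\tfrac z2,\qquad f_2(z)=\tfrac z2+\tfrac{e_1}2,\qquad f_3(z)=\tfrac z2+\tfrac{e_2}2 .
\]
Let $G_0\subset\mathbb R^2$ be the compact Sierpi\'nski gasket with vertices $0,e_1,e_2$, that is, the nonempty compact set with $G_0=f_1(G_0)\cup f_2(G_0)\cup f_3(G_0)$, and let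
\[
G=\bigcup_{n\ge0}2^nG_0
\]
be the unbounded gasket. Let $\mu$ be the Hausdorff measure on $G$ of dimension $d_f=\log3/\log2$, normalized by $\mu(G_0)=1$. Brownian motion $X$ on $G$ was constructed by Goldstein and Kusuoka and studied by Barlow and Perkins \cite{BP}. It is a strong Markov process with continuous paths and a continuous symmetric transition density $p(t,x,y)$ with respect to $\mu$. We write $\mathbb P^x$ for its law started at $x$, $\mathbb E^x$ for the expectation, and
\[
d_w=\frac{\log5}{\log2},\qquad \gamma=\frac1{d_w}=\frac{\log2}{\log5},\qquad \rho=\frac{d_w}2=\log_45 .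
\]
Thus $2^{d_w}=4^\rho=5$: doubling the length scale multiplies the time scale by five.

Chung's law of the iterated logarithm describes how slowly the process can leave its starting point. It says that there is a positive finite constant $C_{20}$ such that for every $x\in G$
\[
C_{20}^{-1}\le\liminf_{r\to0}\sup_{t\in[0,r]}\frac{|X(t)-X(0)|}{(r/\log\log r^{-1})^{\gamma}}\le C_{20}\qquad\mathbb P^x\text{-a.s.}
\]
(and likewise for increments after any fixed time). By Blumenthal's zero--one law the lower limit is $\mathbb P^x$-a.s.\ equal to a deterministic number, which we denote by $\mathfrak c(x)$: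
\begin{equation}\label{eq:chung}
\liminf_{r\to0}\sup_{t\in[0,r]}\frac{|X(t)-X(0)|}{(r/\log\log r^{-1})^{\gamma}}=\mathfrak c(x)\in[C_{20}^{-1},C_{20}]\qquad\mathbb P^x\text{-a.s.}
\end{equation}
In \cite{WX}, where it is written $C_{22}(x)$, this number is conjectured to be independent of $x\in G$.

The conjecture is a natural guess. On $\mathbb R^d$ independence of $x$ is translation invariance. The gasket has no translations, but it is self-similar, the lower limit depends only on arbitrarily small scales, and almost every point sees all local configurations with the same frequencies. One may hope that the particular position of $x$ is averaged out. We show that it is not: a vertex sees the same configuration at all small scales, and that configuration is not optimal.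

\subsection{What the constant measures}\label{sec:heur}
For $x\in G$ and $a>0$ let $B(x,a)$ be the open Euclidean ball and $U(x,a)$ the connected component of $G\cap B(x,a)$ that contains $x$. For a nonempty bounded open set $U\subset G$ let $\lambda_1(U)$ be the lowest eigenvalue of minus the generator of $X$ killed on leaving $U$ (the variational formula is in Section~\ref{sec:killed}). The number
\[
\Lambda(x,a)=a^{d_w}\lambda_1(U(x,a))
\]
is invariant under scaling: it depends on the shape of the ball and not on its size.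

The following heuristic guides the paper. The probability that $X$, started at $x$, stays in $B(x,a)$ up to time $r$ decays like $e^{-\lambda_1(U(x,a))r}$. If $a=c\,(r/\log\log r^{-1})^\gamma$, then $r=(a/c)^{d_w}\log\log r^{-1}$, and for $a\approx2^{-n}$ we have $\log\log r^{-1}=\log n+O(1)$. So this probability is about
\begin{equation}\label{eq:heur}
n^{-\Lambda(x,a)/c^{d_w}},\qquad a\approx2^{-n}.
\end{equation}
Widely separated scales are nearly independent, so by Borel--Cantelli one expects $X$ to stay inside the ball at infinitely many scales exactly when \eqref{eq:heur} has a divergent sum over $n$. If $\Lambda(x,a)\ge\Theta$ for all small $a$, this forces $\mathfrak c(x)^{d_w}\ge\Theta$. If $\Lambda(x,a)\le\theta$ for some $a\approx2^{-n_i}$ along a sequence of scales $n_i\le Ci$, then $\mathfrak c(x)^{d_w}\le\theta$. If such scales are rarer, $n_i\approx i^\alpha$ with $\alpha>1$, the threshold moves to $\alpha\theta$. So $\mathfrak c(x)^{d_w}$ should be determined by the small values of $\Lambda(x,\cdot)$ and by how often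 they occur.

\subsection{Results}
\begin{theorem}\label{thm:main}
There is $x^*\in G$ with $\mathfrak c(x^*)<\mathfrak c(0)$. In particular, $\mathfrak c(x)$ is not independent of $x$: the conjecture is false.
\end{theorem}

The second theorem describes the values of $\mathfrak c$ more fully. Let $V_*$ denote the set of all corners of cells of $G$, i.e.\ of the points $2^kf_{w_1}\cdots f_{w_l}(v)$ with $v\in\{0,e_1,e_2\}$ and $k,l\ge0$; these points are called \emph{vertices}. Put
\begin{equation}\label{eq:Lam}
\Lambda_0=\inf_{a>0}\Lambda(0,a),\qquad \Lambda_*=\inf\{\Lambda(y,a):y\in G\setminus\{0\},\ 0<a<|y|\},\qquad \mathfrak c_0=\Lambda_0^\gamma,\quad \mathfrak c_*=\Lambda_*^\gamma .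
\end{equation}
Both infima are positive (Lemma~\ref{lem:killed}(c)). The restriction $a<|y|$ keeps the ball away from $0$, which is exceptional among the vertices: at every other vertex two cells of each sufficiently high level meet, at $0$ there is only one.

\begin{theorem}\label{thm:values}
\begin{enumerate}
\item[(a)] $\mathfrak c(q)=\mathfrak c_0$ for every $q\in V_*$, including $q=0$.
\item[(b)] $\mathfrak c(x)\ge\mathfrak c_*$ for all $x\in G$, with equality for $\mu$-a.e.\ $x$.
\item[(c)] $\mathfrak c_*<\mathfrak c_0$; indeed $\Lambda_0/\Lambda_*>1.01$.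
\item[(d)] For every $c\in[\mathfrak c_*,\mathfrak c_0]$ there is $x\in G$ with $\mathfrak c(x)=c$.
\end{enumerate}
\end{theorem}
We do not claim that $\mathfrak c_0$ is the maximum of $\mathfrak c$.

After recalling the setting (Section~\ref{sec:setting}) we work out by hand the eigenvalue of one cell (Section~\ref{sec:onecell}). Section~\ref{sec:prob} makes the heuristic of Section~\ref{sec:heur} rigorous, and Section~\ref{sec:dec} extends the one-cell computation to finite unions of cells. Theorem~\ref{thm:main} then amounts to a comparison of two numbers: a lower bound for $\Lambda(0,a)$ over all $a$ (Section~\ref{sec:vertex}) and an upper bound for the eigenvalue of a better placed domain (Section~\ref{sec:point}). Theorem~\ref{thm:values} is proved in Sections~\ref{sec:abc} and~\ref{sec:d}.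

\section{Setting}\label{sec:setting}

\subsection{Cells}\label{sec:cells}
For a word $w=w_1\dots w_l$ over $\{1,2,3\}$ let $f_w=f_{w_1}\circ\dots\circ f_{w_l}$. The \emph{level-$n$ cells} ($n\in\mathbb Z$) are the sets $2^kf_w(G_0)$ with $k\ge0$ and $|w|=k+n\ge0$. The \emph{$i$-child} of $2^kf_w(G_0)$ is $2^kf_{wi}(G_0)$; the children $1,2,3$ sit at the lower left, at the lower right and at the top. Level-$n$ cells are translates of $2^{-n}G_0$; they are compact, connected, of mass $3^{-n}$, and cover $G$. Two distinct ones meet in at most one point, a common corner; the same is true of their triangular hulls. Let $\Delta$ be the hull of $G_0$ and $V_n$ the set of corners of level-$n$ cells, so that $V_*=\bigcup_nV_n$. Each $q\in V_n\setminus\{0\}$ lies in exactly two level-$n$ cells, and $0$ lies in exactly one. We use the following facts.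
\begin{itemize}
\item \emph{Separation.} A level-$n$ cell not containing $q\in V_n$ has distance at least $\frac{\sqrt3}22^{-n}$ from $q$, and so has its hull: the hulls are triangles of the triangular lattice of side $2^{-n}$, and a lattice triangle without corner $q$ lies outside the open hexagon formed by the six triangles at $q$, whose inradius is $\frac{\sqrt3}22^{-n}$. Two disjoint level-$n$ cells have at least the same distance, since their hulls are disjoint and the distance of two disjoint convex polygons is attained at a corner of one of them.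
\item For $a\in(2^{-n-1},2^{-n}]$ a ball $B(x,a)$ meets boundedly many level-$n$ cells. Hence $\mu(B(x,a))\le Ca^{d_f}$.
\item For a level-$n$ cell $Q$ let $\psi_Q(z)=2^{-n}z+\mathrm{const}$ be the map with $\psi_Q(G_0)=Q$. No other level-$n$ cell meets $\operatorname{int}\psi_Q(\Delta)$, so $G\cap\operatorname{int}\psi_Q(\Delta)=\psi_Q(G\cap\operatorname{int}\Delta)$. A cell minus its three corners is open in $G$.
\item \emph{Connectedness.} A cell minus one corner is connected: it is the union of the pairs formed, at each generation, by the two children not containing the corner of the cell that contains it; the two members of a pair touch, and consecutive pairs intersect. A cell minus two corners is connected: it is the union of two children, each minus one corner, and the third child, which touches both. The union of the level-$m$ cells containing a given point is a connected neighborhood of it in $G$, so $G$ is locally connected.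
\end{itemize}

\subsection{The Dirichlet form}
For $f:G\to\mathbb R$ put
\[
\mathcal E_n(f,f)=\Big(\frac53\Big)^n\sum_S\ \sum_{\{x,y\}\subset S\cap V_n}(f(x)-f(y))^2,
\]
where $S$ runs over the level-$n$ cells and $\{x,y\}$ over the three pairs of corners of $S$. This is nondecreasing in $n$. Let $\mathcal E=\lim_n\mathcal E_n$ and $\mathcal F=\{f\in C(G)\cap L^2(\mu):\mathcal E(f,f)<\infty\}$. Then $(\mathcal E,\mathcal F)$ is a regular local Dirichlet form, points have positive capacity, and the Dirichlet form of $X$ on $L^2(\mu)$ is a constant multiple of it \cite{BP,FS,B}. We write the multiple as $\frac23\sigma$ with $\sigma>0$, since then eigenvalues will come out as $\sigma$ times a limit of discrete ones; the value of $\sigma$ plays no role. For a cell $S$, $\mathcal E_S$ and $\mathcal E_S^m$ denote the parts of $\mathcal E$ and $\mathcal E_m$ that come from subcells of $S$.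

\emph{H\"older bound.} Let $S$ be a cell and let $f$ be defined on $V_*\cap S$ with $\mathcal E_S(f,f)<\infty$. Two corners of a level-$j$ subcell have $f$-values differing by at most $(3/5)^{j/2}\mathcal E_S(f,f)^{1/2}$. Chaining from a point of $V_*\cap S$ to a corner of the level-$m$ subcell containing it gives a difference of at most $C(3/5)^{m/2}\mathcal E_S(f,f)^{1/2}$. By separation, points at distance less than $\frac{\sqrt3}22^{-m}$ lie in the same or in touching level-$m$ cells. Hence
\begin{equation}\label{eq:holder}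
|f(x)-f(y)|^2\le C_S\,\mathcal E_S(f,f)\,|x-y|^{\log(5/3)/\log2},
\end{equation}
and $f$ extends continuously to $S$.

\subsection{Heat kernel bounds}
By \cite[Thm.~1.5]{BP} the density $p(s,x,y)$ is, for all $s>0$, bounded above and below by expressions of the form
\begin{equation}\label{eq:hk}
c\,s^{-d_f/d_w}\exp\Big(-c'\Big(\frac{|x-y|^{d_w}}s\Big)^{1/(d_w-1)}\Big)
\end{equation}
with different constants. Summing the upper bound over the annuli $2^kb\le|y'-y|<2^{k+1}b$ we get $\mathbb P^y(|X_s-y|\ge b)\le c\exp(-c'(b^{d_w}/s)^{1/(d_w-1)})$. Let $T$ be the first time with $|X_T-x|\ge2b$. If $T\le r$, then $|X_r-x|\ge b$ or $|X_r-X_T|\ge b$. By the strong Markov property the probability that $T\le r$ is at most $2\sup_{y,\,s\le r}\mathbb P^y(|X_s-y|\ge b)$. So, with new constants,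
\begin{equation}\label{eq:exit}
\mathbb P^x\Big(\sup_{s\le r}|X_s-x|\ge b\Big)\le c\exp\Big(-c'\Big(\frac{b^{d_w}}r\Big)^{1/(d_w-1)}\Big).
\end{equation}

\subsection{The killed process and its eigenvalues}\label{sec:killed}
Let $U\subset G$ be nonempty, bounded and open, $\tau_U$ the exit time from $U$, and
\[
\mathcal F_U=\{f\in\mathcal F:f=0\text{ off }U\},\qquad \lambda_1(U)=\tfrac23\sigma\inf\Big\{\frac{\mathcal E(f,f)}{\int f^2\,d\mu}:0\ne f\in\mathcal F_U\Big\}
\]
($\mathcal F_U\ne\{0\}$ because the form is regular). The process killed on leaving $U$ has Dirichlet form $(\frac23\sigma\mathcal E,\mathcal F_U)$ (the part of the form on $U$; ``quasi-everywhere'' is ``everywhere'' because points have positive capacity). We denote its semigroup by $P^U_s$ and its transition density by $p^U_s$. Clearly $\lambda_1$ is monotone: $U\subset U'$ implies $\lambda_1(U)\ge\lambda_1(U')$. A \emph{nonnegative eigenfunction on $U$ with eigenvalue $\lambda'$} is a function $0\le u\in\mathcal F_U$, $u\ne0$, with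
\[
\tfrac23\sigma\,\mathcal E(u,v)=\lambda'\int uv\,d\mu\qquad\text{for all }v\in\mathcal F_U .
\]

\emph{The infimum is attained.} Let $f_k$ be a minimizing sequence with $\int f_k^2=1$, and choose $m$ with $U\subset2^mG_0$ and $2^me_1\notin U$. The $f_k$ vanish at $2^me_1$ and are equicontinuous on $2^mG_0$ by \eqref{eq:holder}, hence bounded. A subsequence converges uniformly to a function $f$ with $f=0$ off $U$, $\int f^2=1$ and $\mathcal E_n(f,f)\le\liminf_k\mathcal E(f_k,f_k)$ for every $n$. So $f$ is a minimizer. Since $\mathcal E(|f|,|f|)\le\mathcal E(f,f)$, $|f|$ is one too, and varying it shows that it is a nonnegative eigenfunction with eigenvalue $\lambda_1(U)$; we call such a function a \emph{first eigenfunction}.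

The component $U(x,a)$ is open because $G$ is locally connected. By continuity of paths, $\tau_{B(x,a)}=\tau_{U(x,a)}$ $\mathbb P^x$-a.s.

\begin{lemma}[Scaling]\label{lem:scaling}
Let $K,K'\subset G$ be finite unions of cells (or $K=K'=G$), $j\in\mathbb Z$, and $\psi$ a similarity of ratio $2^{-j}$ with $\psi(K)=K'$ which, for all large $n$, maps the level-$n$ cells in $K$ onto the level-$(n+j)$ cells in $K'$. Let $U\subset K$ and $\psi(U)\subset K'$ be nonempty, bounded and open in $G$. Then $\lambda_1(\psi(U))=5^j\lambda_1(U)$, and $u\mapsto u\circ\psi^{-1}$, extended by $0$, carries nonnegative eigenfunctions on $U$ to such functions on $\psi(U)$, the eigenvalue being multiplied by $5^j$.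
\end{lemma}
\begin{proof}
For $f\in\mathcal F_U$ the function $f\circ\psi^{-1}$ is continuous on $K'$ and $0$ is continuous on $G\setminus\psi(U)$; these closed sets cover $G$ and the functions agree on the overlap. So the extended function is continuous.

Let $n$ be so large that $K'$ is a union of level-$n$ cells. A level-$n$ cell with a corner in the open set $\psi(U)\subset K'$ has infinitely many points in common with $K'$, hence is contained in $K'$, since distinct level-$n$ cells meet in at most one point. So only cells in $K'$ contribute to $\mathcal E_n$ of the extended function, and in the same way only cells in $K$ contribute to $\mathcal E_n(f,f)$ for large $n$. Hence the map sends $\mathcal F_U$ onto $\mathcal F_{\psi(U)}$, multiplies $\mathcal E$ by $(5/3)^j$ and integrals of products by $3^{-j}$.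
\end{proof}

With $K=K'=G$ and $\psi(z)=z/2$ we obtain
\begin{equation}\label{eq:period}
\Lambda(y/2,a/2)=\Lambda(y,a),\qquad\text{in particular}\qquad \Lambda(0,2a)=\Lambda(0,a).
\end{equation}

\section{One cell, by hand}\label{sec:onecell}
The simplest ball is $B(0,1)$. A point $\alpha e_1+\beta e_2$ with $\alpha,\beta\ge0$ has squared norm $\alpha^2+\beta^2+\alpha\beta$, so in $2G_0$ all points of the cells $e_1+G_0$ and $e_2+G_0$ have norm at least $1$; the rest of $G$ is at distance at least $\sqrt3$ from $0$ by separation. In $\Delta$ all norms are at most $1$, and only $e_1$ and $e_2$ have norm $1$. Since a cell minus two corners is connected,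
\[
U(0,1)=G_0\setminus\{e_1,e_2\}.
\]
We look for its first eigenfunction level by level. On $V_m\cap G_0$ we require $u(e_1)=u(e_2)=0$, $u>0$ elsewhere and, with $x\sim y$ for corners of a common level-$m$ cell,
\[
4u(x)-\sum_{y\sim x}u(y)=z_m\,u(x)\ \ (x\ne0,e_1,e_2),\qquad 2u(0)-\sum_{y\sim0}u(y)=\frac{z_m}2\,u(0).
\]
The factor $\frac12$ appears because $0$ has one level-$m$ cell instead of two, hence half the mass. We normalize $u(0)=1$.

\emph{Level $0$.} The only condition is $2=z_0/2$, so $z_0=4$.

\emph{Level $1$.} Write $z=z_1$, and let $\alpha$ be the value at $e_1/2$ and $e_2/2$ and $\beta$ the value at $(e_1+e_2)/2$. The conditions are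
\[
(4-z)\alpha=1+\alpha+\beta,\qquad (4-z)\beta=2\alpha,\qquad 2-2\alpha=\tfrac z2 .
\]
The last one gives $\alpha=(4-z)/4$, so positivity requires $z<4$. The second then gives $\beta=\frac12$, and the first becomes $(3-z)(4-z)=6$, i.e.\ $z\in\{1,6\}$. So $z_1=1$, $\alpha=\frac34$, $\beta=\frac12$.

The two levels are consistent in two ways: the level-$1$ function extends the level-$0$ function, and
\[
z_0=4=1\cdot(5-1)=R(z_1),\qquad R(z)=z(5-z).
\]
This is no accident. We shall see that in every cell with given corner values the midpoint values can be chosen so that the new equations hold and the old ones are preserved, provided $R(z_m)=z_{m-1}$ and $z_m<2$. So $z_2$ is the smaller root of $z(5-z)=1$, namely $\frac{5-\sqrt{21}}2$, and so on. The numbers $5^mz_m$ converge to a limit, denoted $L(4)$ below, and the outcome is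
\begin{equation}\label{eq:onecell}
\Lambda(0,1)=\sigma L(4)
\end{equation}
(proved after Lemma~\ref{lem:barta}). A vertex $q\neq0$ has two cells attached to it instead of one. Copying the eigenfunction of a small ball about $0$ into both of them shows that the ball of the same radius about $q$ has the same eigenvalue (Lemma~\ref{lem:double}).

Why should this shape not be optimal? At a vertex a disc contains two narrow sectors of gasket that meet in one point. A disc centered well inside a cell can hold more of the gasket. In Section~\ref{sec:point} we place the center close to a point whose distance from two corners of a cell equals $\sqrt7/4$ times the size of the cell, and obtain shapes whose value of $\Lambda$ is below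
\begin{equation}\label{eq:thetainf}
\theta_\infty:=5\sigma L(0.35)\Big(\frac74\Big)^{\rho},
\end{equation}
a slightly enlarged value of the eigenvalue found there, chosen because it is easy to estimate. By the bounds in Section~\ref{sec:vertex}, $\theta_\infty<3.5\,\sigma$, whereas $\Lambda(0,1)=\sigma L(4)>5.2\,\sigma$. So at radius $1$ the vertex is clearly worse. The work consists in showing that it is worse at every radius, and that $\mathfrak c$ registers the difference.

\section{From eigenvalues to the limit law}\label{sec:prob}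

\begin{lemma}\label{lem:killed}
Let $U\subset G$ be nonempty, bounded and open.
\begin{enumerate}
\item[(a)] If $x\in U\subset B(x,a)$ and $\lambda_1(U)\ge\Theta a^{-d_w}$ with $\Theta>0$, then $\mathbb P^x(\tau_U>s)\le Ce^{-\Theta s/a^{d_w}}$ for all $s\ge0$, where $C$ depends only on an upper bound for $\Theta$.
\item[(b)] If $u$ is a nonnegative eigenfunction on $U$ with eigenvalue $\lambda'$, then for all $y\in U$, $s\ge0$
\[
u(y)=e^{\lambda's}\,\mathbb E^y[u(X_s);s<\tau_U],\qquad\text{hence}\qquad \mathbb P^y(\tau_U>s)\ge e^{-\lambda's}\frac{u(y)}{\|u\|_\infty}.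
\]
If $U$ is connected, then $u>0$ on $U$.
\item[(c)] There is $b_0>0$, independent of $U$, such that $\lambda_1(U)\ge b_0a^{-d_w}$ whenever $U\subset B(x,a)$, $x\in G$, $a>0$.
\end{enumerate}
\end{lemma}
\begin{proof}
(a) Let $s_0=a^{d_w}$. For $s<s_0$ the bound holds with $C=e^\Theta$. For $s\ge s_0$ we use $p^U_{s_0}(x,\cdot)\le p(s_0,x,\cdot)$, the spectral theorem, $\int p(s_0,x,\cdot)^2d\mu=p(2s_0,x,x)$ and \eqref{eq:hk}:
\[
\mathbb P^x(\tau_U>s)=\int p^U_{s_0}(x,\cdot)\,P^U_{s-s_0}1_U\,d\mu\le p(2s_0,x,x)^{1/2}e^{-\lambda_1(U)(s-s_0)}\mu(B(x,a))^{1/2}\le C'e^{\Theta}e^{-\Theta s/a^{d_w}}.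
\]

(b) The eigenvalue equation gives $P^U_su=e^{-\lambda's}u$ almost everywhere. Since the law of $X_\epsilon$ under $\mathbb P^y$ is absolutely continuous, the Markov property at time $\epsilon$ yields, for \emph{every} $y\in U$,
\[
\mathbb E^y[u(X_{s+\epsilon});s+\epsilon<\tau_U]=e^{-\lambda's}\,\mathbb E^y[u(X_\epsilon);\epsilon<\tau_U].
\]
Let $\epsilon\downarrow0$; continuity of $u$ and of the paths, and $\tau_U>0$ $\mathbb P^y$-a.s., give the identity, and the bound follows.

Let $U$ be connected and suppose that $u$ vanishes somewhere in $U$. The set $\{u>0\}$ is open, nonempty and not all of $U$, so it is not closed in $U$: there is $y\in U$ with $u(y)=0$ and $y\in\overline{\{u>0\}}$. Choose $\delta>0$ with $G\cap B(y,2\delta)\subset U$. By the strong Markov property at $\tau_U$, for a.e.\ $y'$,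
\[
p^U_s(y,y')=p(s,y,y')-\mathbb E^y\big[p(s-\tau_U,X_{\tau_U},y');\tau_U<s\big].
\]
Let $s^{1/d_w}<\delta$ and $|y'-y|\le s^{1/d_w}$. By \eqref{eq:hk} the first term is at least $cs^{-d_f/d_w}$. Since $|X_{\tau_U}-y'|\ge\delta$, the second is at most $\sup_{0<r\le s}Cr^{-d_f/d_w}\exp(-c'(\delta^{d_w}/r)^{1/(d_w-1)})$, which tends to $0$ as $s\downarrow0$. So for some small $s$ we have $p^U_s(y,y')>0$ for a.e.\ $y'\in G\cap B(y,s^{1/d_w})$. This neighborhood of $y$ meets $\{u>0\}$ in a set of positive measure, so $\mathbb E^y[u(X_s);s<\tau_U]>0$. This contradicts $u(y)=0$.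

(c) By \eqref{eq:hk}, $\mathbb P^y(\tau_U>s)\le\int_{B(x,a)}p(s,y,\cdot)\,d\mu\le C(a^{d_w}/s)^{d_f/d_w}\le\frac12$ for all $y\in U$ if $s=C'a^{d_w}$ with $C'$ large. Let $h$ be a first eigenfunction and $y$ a point where it is maximal. By (b), $h(y)\le e^{\lambda_1(U)s}h(y)\cdot\frac12$, so $\lambda_1(U)\ge\log2/(C'a^{d_w})$.
\end{proof}

Put $\ell(r)=\log\log r^{-1}$ and $\Gamma(r)=(r/\ell(r))^\gamma$, which is increasing for small $r$. As in Section~\ref{sec:heur}, for fixed $c>0$,
\begin{equation}\label{eq:gauge}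
c\,\Gamma(r)=a\iff r=(a/c)^{d_w}\ell(r),\qquad\text{and then}\quad \ell(r)=\log n+O(1)\ \text{ if }a\asymp2^{-n}.
\end{equation}

\begin{proposition}[Lower bound]\label{prop:lower}
Let $x\in G$, $c>0$, $\omega\in(0,1)$, and let $(\Theta_n)$ be a bounded sequence of positive numbers such that, for all large $n$, $\Lambda(x,a)\ge\Theta_n$ for every $a\in(2^{-n-1},2^{-n}]$. If $\sum_nn^{-\omega\Theta_n/c^{d_w}}<\infty$, then $\mathfrak c(x)\ge c$. In particular, if $\Lambda(x,a)\ge\Theta>0$ for all small $a$, then $\mathfrak c(x)^{d_w}\ge\Theta$.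
\end{proposition}
\begin{proof}
The only loss comes from discretizing the radius, and $\omega$ pays for it. Choose $M$ with $5^{-1/M}\ge\omega$ and let $a_{n,i}=2^{-n-i/M}$, $0\le i\le M$. Suppose that $\sup_{s\le r}|X_s-x|<c\,\Gamma(r)=a$ with $a\in(a_{n,i+1},a_{n,i}]$, $0\le i<M$. Then $\tau_{B(x,a_{n,i})}>r\ge r'$, where $c\,\Gamma(r')=a_{n,i+1}$, i.e.\ $r'=(a_{n,i+1}/c)^{d_w}\ell(r')$. By Lemma~\ref{lem:killed}(a), applied to $U(x,a_{n,i})$, and \eqref{eq:gauge} the event $\{\tau_{B(x,a_{n,i})}>r'\}$ has probability at most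
\[
C\exp\big(-\Theta_n5^{-1/M}c^{-d_w}(\log n+O(1))\big)\le C'n^{-\omega\Theta_n/c^{d_w}} .
\]
This is summable over $n$ and $i<M$. By Borel--Cantelli, a.s.\ $\sup_{s\le r}|X_s-x|\ge c\,\Gamma(r)$ for all small $r$. For the last statement, given $c$ with $c^{d_w}<\Theta$ take $\Theta_n=\Theta$ and $\omega<1$ with $\omega\Theta>c^{d_w}$.
\end{proof}

For the converse we need sets in which the process can stay for a long time, and we need them only along a sequence of scales.

\begin{proposition}[Upper bound]\label{prop:upper}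
Let $x\in G$, let $1\le n_1<n_2<\cdots$ be integers with $n_i\le Ci^\alpha$ for large $i$, where $\alpha\ge1$, and let $\theta,\beta,\eta,q_0>0$, $\eta\le\beta$. Suppose that for all large $i$ there are a bounded open set $U_i\subset G$ and a nonnegative eigenfunction $u_i$ on $U_i$ such that
\begin{enumerate}
\item[(T1)] $U_i\subset\overline B(x,\beta2^{-n_i})$;
\item[(T2)] the eigenvalue of $u_i$ is at most $\theta\beta^{-d_w}5^{n_i}$;
\item[(T3)] $G\cap B(x,\eta2^{-n_i})\subset U_i$, and $u_i\ge q_0\|u_i\|_\infty$ on this set.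
\end{enumerate}
Then $\mathfrak c(x)^{d_w}\le\alpha\theta$.
\end{proposition}
\begin{proof}
Fix $c$ with $c^{d_w}>\alpha\theta$. By Lemma~\ref{lem:killed}(b), for all large $i$, all $y\in G\cap B(x,\eta2^{-n_i})$ and all $s\ge0$,
\begin{equation}\label{eq:stay}
\mathbb P^y\big(|X_r-x|\le\beta2^{-n_i}\text{ for all }r\le s\big)\ge q_0\exp(-\theta\beta^{-d_w}5^{n_i}s).
\end{equation}

\emph{Thinning.} At neighboring scales the events we want are far from independent. We therefore keep only scales whose gaps grow logarithmically; this costs a logarithm in the sum, for which $c^{d_w}>\alpha\theta$ leaves room. Let $i_k=k\lceil2\alpha\log_2(k+1)\rceil$ and $m_k=n_{i_k}$. Then $m_k\le C'(k\log(k+1))^\alpha$ for large $k$, so $\log_2m_k\le2\alpha\log_2(k+1)$ for large $k$, and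
\[
m_{k+1}-m_k\ge i_{k+1}-i_k\ge2\alpha\log_2(k+1)\ge\log_2m_k\quad(k\text{ large}),\qquad \sum_km_k^{-\theta/c^{d_w}}=\infty ,
\]
the last because $\alpha\theta/c^{d_w}<1$.

\emph{Events.} For large $k$ define $r_k$ by $c\,\Gamma(r_k)=\beta2^{-m_k}$. By \eqref{eq:gauge},
\begin{equation}\label{eq:rk}
\theta\beta^{-d_w}5^{m_k}r_k=\theta c^{-d_w}\ell(r_k)=\theta c^{-d_w}\log m_k+O(1).
\end{equation}
Let
\[
H_k=\Big\{\sup_{s\le r_{k+1}}|X_s-x|<\eta2^{-m_k}\Big\},\qquad A_k=\big\{|X_s-x|\le\beta2^{-m_k}\text{ for }r_{k+1}\le s\le r_k\big\}.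
\]
On $A_k\cap H_k$ we have $\sup_{s\le r_k}|X_s-x|\le\beta2^{-m_k}=c\,\Gamma(r_k)$, because $\eta\le\beta$. So it suffices to show that $A_k\cap H_k$ occurs infinitely often $\mathbb P^x$-a.s.; then $\mathfrak c(x)\le c$, and $c^{d_w}\downarrow\alpha\theta$ gives the claim.

\emph{$H_k$ fails only finitely often.} With $d=m_{k+1}-m_k$ we have $m_k\le2^d$, hence
\[
r_{k+1}5^{m_k}\le C5^{-d}\log(m_k+d)\le C4^{-d}\Big(\frac45\Big)^d\log(2^d+d)\le C'4^{-d}\le C'm_k^{-2}.
\]
By \eqref{eq:exit} with radius $\eta2^{-m_k}$, $\mathbb P^x(H_k^c)\le c_1\exp(-c_2m_k^{2/(d_w-1)})$, which is summable because $m_k\ge k$.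

\emph{$A_k$ occurs infinitely often.} Let $(\mathcal G_r)$ be the filtration of $X$. By \eqref{eq:stay}, \eqref{eq:rk} and the Markov property, on $H_k\in\mathcal G_{r_{k+1}}$,
\[
\mathbb P^x(A_k\mid\mathcal G_{r_{k+1}})\ge p_k:=q_1m_k^{-\theta/c^{d_w}},
\]
with a constant $q_1\in(0,1)$. For $k>m$ both $A_k$ and $H_k$ belong to $\mathcal G_{r_{m+1}}$. Conditioning successively at $r_{m+1}>r_{m+2}>\dots>r_{M+1}$, we get for every large $m$
\[
\mathbb P^x\Big(\bigcap_{k=m}^M(A_k^c\cap H_k)\Big)\le\prod_{k=m}^M(1-p_k)\longrightarrow0\qquad(M\to\infty).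
\]
So a.s.\ $A_k\cup H_k^c$ occurs infinitely often. Since $H_k^c$ occurs only finitely often, $A_k\cap H_k$ occurs infinitely often.
\end{proof}

\section{Spectral decimation on unions of cells}\label{sec:dec}
We now extend the computation of Section~\ref{sec:onecell}. Recall $R(z)=z(5-z)$, and let $\varphi(z)=\frac{5-\sqrt{25-4z}}2$ be its inverse branch near $0$. It is increasing, maps $(0,6)$ onto $(0,2)$, and
\begin{equation}\label{eq:phi}
\varphi(z)=\frac z{5-\varphi(z)},\qquad\text{so}\quad\varphi(z)\le\frac z3\quad(0<z\le6).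
\end{equation}
For $z\in(0,6]$ let
\begin{equation}\label{eq:L}
L(z)=\lim_{j\to\infty}5^j\varphi^j(z)=z\prod_{j\ge1}\Big(1-\frac{\varphi^j(z)}5\Big)^{-1},
\end{equation}
where $\varphi^j$ is the $j$-th iterate. The product converges by \eqref{eq:phi}. Hence $L(z)\ge z$, $L(z)/z$ and $L(z)$ are strictly increasing, and $L(\varphi(z))=L(z)/5$. Finally let
\[
g(z)=\frac{6-z}{(2-z)(5-z)},\qquad g(0)=\frac35 ;
\]
$g$ is increasing on $[0,2)$ because its logarithmic derivative is $\frac1{2-z}+\frac1{5-z}-\frac1{6-z}>0$.

A \emph{decimation sequence from level $k$} consists of numbers $z_j>0$ $(j\ge k)$ with $z_{j-1}=R(z_j)$ and $z_j<2$ for $j>k$. Then $z_{j+1}=\varphi(z_j)$ for $j\ge k$, so the sequence is determined by $z_k\in(0,6)$; its tail from any level $i\ge k$ is a decimation sequence from level $i$. Put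
\[
\lambda=\lim_j5^jz_j=5^jL(z_j)\ \ (\text{any }j\ge k),\qquad \kappa_i=\Big(\frac53\Big)^i\prod_{j>i}\frac53g(z_j)\in(0,\infty)\quad(i\ge k).
\]
The product converges because $\frac53g(z)=1+O(z)$ and $\sum z_j<\infty$. If $k\le0\le j$, then
\begin{equation}\label{eq:kappa}
\frac{\kappa_0}{\kappa_j}=\prod_{i=1}^jg(z_i).
\end{equation}

The next lemma extends arbitrary corner values on one cell to a solution of the eigenvalue equation \emph{inside} the cell. The failure of the equation at a corner is measured by a discrete flux.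

\begin{lemma}[One cell]\label{lem:cell}
Let $(z_j)$ be a decimation sequence from level $k$ and $S$ a level-$k$ cell. Given values of $u$ at the corners of $S$, there is a continuous extension $u$ to $S$ of finite energy such that for all $v\in\mathcal F$
\[
\mathcal E_S(u,v)=\tfrac32\lambda\int_Suv\,d\mu+\kappa_k\sum_xv(x)\,\nu_S(x),\qquad \nu_S(x)=\Big(2-\frac{z_k}2\Big)u(x)-u(x')-u(x''),
\]
where $x$ runs over the corners of $S$ and $x',x''$ are the other two corners. If the corner values are $\ge0$ and not all $0$, then $u\ge0$ on $S$, and $u>0$ at all points of $V_*\cap S$ other than the corners.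
\end{lemma}
\begin{proof}
\emph{The extension.} We pass from level $m-1$ to level $m>k$. Let $z=z_m$. In a level-$(m-1)$ subcell with corner values $u_1,u_2,u_3$ put at the midpoint of the edge $12$
\[
f_{12}=\frac{(4-z)(u_1+u_2)+2u_3}{(2-z)(5-z)},
\]
and define $f_{13},f_{23}$ by permuting indices. Then
\begin{align}
(4-z)f_{12}&=u_1+u_2+f_{13}+f_{23},\label{eq:new}\\
\Big(2-\frac z2\Big)u_1-f_{12}-f_{13}&=g(z)\Big[\Big(2-\frac{R(z)}2\Big)u_1-u_2-u_3\Big].\label{eq:old}
\end{align}
For \eqref{eq:new}: each $u_i$ occurs in the sum $f_{12}+f_{13}+f_{23}$ with numerator $2(4-z)+2=2(5-z)$, so the sum is $\frac{2(u_1+u_2+u_3)}{2-z}$. Adding $f_{12}$ to both sides, \eqref{eq:new} says $(5-z)f_{12}=u_1+u_2+\frac{2(u_1+u_2+u_3)}{2-z}$, which is the definition. For \eqref{eq:old}: $f_{12}+f_{13}=\frac{2(4-z)u_1+(6-z)(u_2+u_3)}{(2-z)(5-z)}$, so the coefficients of $u_2,u_3$ are $-g(z)$ on both sides. The coefficients of $u_1$ over the denominator $(2-z)(5-z)$ are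
\[
\Big(2-\frac z2\Big)(10-7z+z^2)-2(4-z)\quad\text{and}\quad(6-z)\Big(2-\frac{5z-z^2}2\Big),
\]
and both equal $12-17z+\frac{11}2z^2-\frac12z^3$.

\emph{The energy.} For a level-$m$ subcell $S'$ let $\nu_m^{S'}(x)=(2-\frac{z_m}2)u(x)-u(x')-u(x'')$. For each triangle, $\sum_{\{x,y\}}(u(x)-u(y))(v(x)-v(y))=\sum_xv(x)(2u(x)-u(x')-u(x''))$. Hence
\[
\mathcal E_S^m(u,v)=\Big(\frac53\Big)^m\sum_{S'}\sum_{x\in S'}v(x)\nu_m^{S'}(x)+\Big(\frac53\Big)^m\frac{z_m}2\sum_{S'}\sum_{x\in S'}u(x)v(x),
\]
with $x$ running over corners of $S'$. A vertex that is new at level $m$ lies in two subcells $S'$ of one level-$(m-1)$ cell, and by \eqref{eq:new} its two contributions to the first double sum cancel. At old vertices, \eqref{eq:old} and $R(z_m)=z_{m-1}$ give $g(z_m)$ times the corresponding double sum of level $m-1$. By induction the first term equals $(\frac53)^k\prod_{j=k+1}^m\frac53g(z_j)\cdot\sum_xv(x)\nu_S(x)$, which tends to $\kappa_k\sum_xv(x)\nu_S(x)$. The second term is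
\[
5^mz_m\cdot\frac32\sum_{S'}3^{-m}\cdot\frac13\sum_{x\in S'}u(x)v(x).
\]

\emph{Convergence.} The coefficients of $f_{12}$ are positive with sum $\frac{2(4-z)+2}{(2-z)(5-z)}=\frac2{2-z}$, so on $V_*\cap S$ we have $|u|\le\max|u_{\mathrm{corner}}|\prod_{j>k}\frac2{2-z_j}<\infty$. Taking $v=u$ we see that $\mathcal E^m_S(u,u)$ is bounded in $m$. So $u$ has finite energy, extends continuously by \eqref{eq:holder}, and the second term converges to $\frac32\lambda\int_Suv\,d\mu$.

\emph{Positivity.} Nonnegative corner values, not all zero, give positive values at all three midpoints; each of the three subcells then has a positive corner value, and we conclude by induction. Here $z_j<2$ for $j>k$ is essential: it makes the denominators and coefficients positive.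
\end{proof}

\begin{definition}
A \emph{domain} is a finite union $D$ of cells, possibly of different levels, any two meeting at most at common corners, together with a finite set $\partial D$ of corners of these cells such that $D^\circ=D\setminus\partial D$ is open in $G$.
\end{definition}

Since a cell minus its corners is open, openness of $D^\circ$ only has to be checked at the corners in $D^\circ$: all cells of high level at such a corner must lie in $D$.

Let $(z_j)$ be a decimation sequence from the smallest level of a cell of $D$, and let nonnegative values at all corners be given, zero on $\partial D$. Extend them to $D$ by Lemma~\ref{lem:cell}, using in each cell the tail of this sequence that starts at the level of the cell, and by $0$ off $D$. The result $u$ is continuous (it is pasted along the closed sets $D$ and $G\setminus D^\circ$). As in the proof of Lemma~\ref{lem:scaling}, a cell of high level not contained in $D$ has no corner in $D^\circ$. So the energy of $u$ is the sum of the energies in the cells of $D$,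 and $u\in\mathcal F_{D^\circ}$. Summing Lemma~\ref{lem:cell} over the cells we obtain for $v\in\mathcal F_{D^\circ}$
\begin{equation}\label{eq:Phi}
\mathcal E(u,v)=\tfrac32\lambda\int uv\,d\mu+\sum_{x}v(x)\Phi(x),\qquad \Phi(x)=\sum_{S\ni x}\kappa_{k(S)}\,\nu_S(x),
\end{equation}
where $x$ runs over the corners in $D^\circ$, $S$ over the cells of $D$, and $k(S)$ is the level of $S$. So a problem on a fractal domain is reduced to finitely many numbers $\Phi(x)$. If they vanish we have an eigenfunction. If they are only nonnegative, we have a positive supersolution, which bounds the eigenvalue from below.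

\begin{lemma}\label{lem:barta}
In this situation:
\begin{enumerate}
\item[(a)] If $u>0$ at all corners in $D^\circ$, every cell of $D$ has a corner in $D^\circ$, and $\Phi\ge0$ at all corners in $D^\circ$, then $\lambda_1(D^\circ)\ge\sigma\lambda$.
\item[(b)] If $u\ne0$ and $\Phi=0$ at all corners in $D^\circ$, then $u$ is a nonnegative eigenfunction on $D^\circ$ with eigenvalue $\sigma\lambda$.
\end{enumerate}
\end{lemma}
\begin{proof}
(b) is \eqref{eq:Phi} multiplied by $\frac23\sigma$. For (a) let $h\ge0$ be a first eigenfunction on $D^\circ$. By \eqref{eq:Phi} with $v=h$,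
\[
\lambda_1(D^\circ)\int uh\,d\mu=\tfrac23\sigma\mathcal E(u,h)\ge\sigma\lambda\int uh\,d\mu .
\]
Here $\int uh>0$: $h$ is positive on some nonempty open subset of $D^\circ$, this contains a point of the dense set $V_*\cap D^\circ$, and $u>0$ there by Lemma~\ref{lem:cell} and the assumptions.
\end{proof}

For $D=G_0$, $\partial D=\{e_1,e_2\}$, $u(0)=1$, $z_0=4$ we have $\Phi(0)=\kappa_0(2-\frac{z_0}2)=0$. Both parts of Lemma~\ref{lem:barta} apply, so $\lambda_1(G_0\setminus\{e_1,e_2\})=\sigma L(4)$. This proves \eqref{eq:onecell}.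

\section{Every ball about the vertex}\label{sec:vertex}

\subsection{Numerical preparations}\label{sec:num}
Since $4^8=65536<5^7=78125$ and $4^7=16384>5^6=15625$,
\begin{equation}\label{eq:rho}
\tfrac87<\rho<\tfrac76 .
\end{equation}
Next, $R(0.0711)>0.3504>0.35$, so $\varphi(0.35)<0.0711$. For $0<z\le0.0711$ we have $\varphi(z)<0.1$, hence $\varphi(z)\le z/4.9$ by \eqref{eq:phi}. So $\sum_{j\ge1}\varphi^j(0.35)\le0.0711\cdot\frac{4.9}{3.9}<0.0894$ and, by \eqref{eq:L},
\begin{equation}\label{eq:L35}
L(0.35)\le\frac{0.35}{1-0.0894/5}<0.36 .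
\end{equation}
Finally $\varphi(4)=1$, and $4.5826^2>21$ gives
\begin{equation}\label{eq:phi1}
\varphi(1)=\frac{5-\sqrt{21}}2>0.2087 .
\end{equation}
In particular $L(4)=25L(\varphi(1))\ge25\varphi(1)>5.2$. Also $(\frac74)^\rho<1.944$ (first row of the table below), so $\theta_\infty<5\sigma\cdot0.36\cdot1.944<3.5\sigma$, as announced in Section~\ref{sec:onecell}.

\begin{proposition}\label{prop:vertex}
There is $\Theta>\theta_\infty$ with $\Lambda(0,a)\ge\Theta$ for all $a>0$. Hence $\mathfrak c(0)\ge\Theta^\gamma$.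
\end{proposition}

The second claim follows from Proposition~\ref{prop:lower}. By \eqref{eq:period} only $a\in(1,2]$ matters. The difficulty is that for general $a$ the circle of radius $a$ cuts through cells in a complicated way. We therefore enlarge the ball to a domain $E$ and give a positive supersolution on $E$. The next lemma tells which domains are allowed.

\begin{lemma}\label{lem:contain}
If $E$ is a domain with $0\in E^\circ$ and $\partial E\cap B(0,a)=\emptyset$, then $\Lambda(0,a)\ge a^{d_w}\lambda_1(E^\circ)$.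
\end{lemma}
\begin{proof}
$E^\circ$ is open and closed in $G\setminus\partial E$, and $U(0,a)\subset G\setminus\partial E$ is connected and contains $0$. So $U(0,a)\subset E^\circ$, and $\lambda_1$ is monotone.
\end{proof}

As $a$ grows from $1$ to $2$, more and more of the cells $e_1+G_0$ and $e_2+G_0$ beyond $e_1$ and $e_2$ enters the ball, and we use five domains. All are symmetric under the reflection that interchanges $e_1$ and $e_2$, and so are the functions; a prime denotes the mirror image. In each case we specify a decimation sequence by $y=z_1$, so that $\lambda=5L(y)$. Values on the boundary are $0$.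

\subsection{The domains $E_1,E_2,E_3$}
For radii up to $1+2^{-j}$ it is enough to attach to $G_0$, at each of $e_1$ and $e_2$, a stub of two level-$j$ cells. For $j=1,2,3$ let $\delta=2^{-j}$ and $b=e_1+\delta e_2$. Let $E_j$ consist of $G_0$, the two level-$j$ cells $e_1+\delta G_0$ and $b+\delta G_0$, and the mirror images of these two, with
\[
\partial E_j=\{e_1+\delta e_1,\ b+\delta e_1,\ b+\delta e_2\}\ \text{and mirror images}
\]
(Figure~\ref{fig:E2}; for $j=1$ the points $b+\delta e_2$ and its mirror image coincide). The corners in $E_j^\circ$ are $0,e_1,e_2,b,b'$. Both level-$j$ cells at $b$ belong to $E_j$, as do both level-$j$ cells at $e_1$, so $E_j^\circ$ is open. We have $|e_1+\delta e_1|=1+\delta$, $|b+\delta e_2|^2=1+2\delta+4\delta^2>(1+\delta)^2$ and $|b+\delta e_1|^2=(1+\delta)^2+\delta(1+\delta)+\delta^2>(1+\delta)^2$. By Lemma~\ref{lem:contain}, $E_j$ may be used for $a\le1+2^{-j}$.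

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x={(3cm,0cm)},y={(1.5cm,2.598cm)}]
\fill[gray!35] (0,0)--(1,0)--(0,1)--cycle;
\fill[gray!65] (1,0)--(1.25,0)--(1,0.25)--cycle;
\fill[gray!65] (1,0.25)--(1.25,0.25)--(1,0.5)--cycle;
\fill[gray!65] (0,1)--(0.25,1)--(0,1.25)--cycle;
\fill[gray!65] (0.25,1)--(0.5,1)--(0.25,1.25)--cycle;
\draw[dashed] (1.25,0) arc[start angle=0,end angle=60,radius=3.75cm];
\foreach \a/\b in {1.25/0,1.25/0.25,1/0.5,0/1.25,0.25/1.25,0.5/1}
  \filldraw[fill=white,draw=black] (\a,\b) circle[radius=1.8pt];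
\foreach \a/\b in {0/0,1/0,0/1,1/0.25,0.25/1}
  \fill (\a,\b) circle[radius=1.8pt];
\node[below] at (0,0) {$0$};
\node[below] at (1,0) {$e_1$};
\node[left] at (0,1) {$e_2$};
\node[left] at (1,0.25) {$b$};
\node[below] at (0.25,1) {$b'$};
\end{tikzpicture}
\caption{The hulls of the five cells of $E_2$: the level-$0$ cell $G_0$ (light) and four level-$2$ cells (dark). Open dots: the boundary $\partial E_2$, where functions vanish. Solid dots: the corners in $E_2^\circ$. The dashed arc has center $0$ and radius $5/4$; no boundary point lies inside it.}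
\label{fig:E2}
\end{figure}

Let $0<y<1$. Then $4-z_0=4-5y+y^2=(1-y)(4-y)>0$. We choose the values so that $\Phi$ vanishes at $0$ and at $b$:
\[
u(e_1)=u(e_2)=1,\qquad u(0)=\frac4{4-z_0},\qquad u(b)=u(b')=\frac1{4-z_j}.
\]
Indeed $\Phi(0)=\kappa_0[(2-\frac{z_0}2)u(0)-2]=0$ and $\Phi(b)=\kappa_j[(2-\frac{z_j}2)u(b)-1]+\kappa_j(2-\frac{z_j}2)u(b)=\kappa_j[(4-z_j)u(b)-1]=0$. At $e_1$, and by symmetry at $e_2$,
\[
\Phi(e_1)=\kappa_0\Big[1-\frac{z_0}2-\frac4{4-z_0}\Big]+\kappa_j\Big[2-\frac{z_j}2-\frac1{4-z_j}\Big].
\]
By \eqref{eq:kappa} and $g(y)z_0=\frac{y(6-y)}{2-y}$,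
\[
g(y)\Big[\frac4{4-z_0}-1+\frac{z_0}2\Big]=g(y)z_0\Big[\frac1{4-z_0}+\frac12\Big]=A(y):=\frac{y(6-y)}{2-y}\Big[\frac1{(1-y)(4-y)}+\frac12\Big].
\]
So $\Phi(e_1)\ge0$ is equivalent to
\begin{equation}\label{eq:cond}
2-\frac{z_j}2-\frac1{4-z_j}\ \ge\ A(y)\prod_{i=2}^jg(z_i).
\end{equation}
If \eqref{eq:cond} holds, then $\lambda_1(E_j^\circ)\ge5\sigma L(y)$ by Lemma~\ref{lem:barta}(a). We check it for three choices.
\begin{itemize}
\item $j=3$: $z_2=0.14$, $y=R(0.14)=0.6804$. Here $\frac{y(6-y)}{2-y}<2.7429$ and $(1-y)(4-y)>1.0609$, so $A(y)<2.7429\cdot1.4426<3.96$. Further $g(0.14)=\frac{5.86}{9.0396}<0.6483$. Since $R(0.029)=0.144159>0.14$, $z_3<0.029$ and $g(z_3)<g(0.029)<0.6095$. The right side of \eqref{eq:cond} is $<3.96\cdot0.6483\cdot0.6095<1.57$, the left side is $>2-0.0145-\frac1{3.971}>1.73$.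
\item $j=2$: $z_2=0.11$, $y=R(0.11)=0.5379$. Here $\frac{y(6-y)}{2-y}<2.0095$ and $(1-y)(4-y)>1.5998$, so $A(y)<2.0095\cdot1.1251<2.27$; $g(0.11)=\frac{5.89}{9.2421}<0.638$. The right side is $<1.45$, the left side is $1.945-\frac1{3.89}>1.68$.
\item $j=1$: $y=0.42$. Here $\frac{y(6-y)}{2-y}<1.4833$ and $(1-y)(4-y)=2.0764$, so $A(y)<1.4833\cdot0.9817<1.46$; the product in \eqref{eq:cond} is empty. The left side is $1.79-\frac1{3.58}>1.51$.
\end{itemize}

\subsection{The domains $E_4$ and $E_5$}
\emph{$E_4$.} Take $2G_0$, decomposed into $G_0$, the three level-$1$ cells of $e_1+G_0$ and their mirror images, with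
\[
\partial E_4=\{2e_1,\ 2e_2,\ e_1+e_2,\ \tfrac32e_1+\tfrac12e_2,\ \tfrac12e_1+\tfrac32e_2\},
\]
of norms $2,2,\sqrt3,\frac{\sqrt{13}}2,\frac{\sqrt{13}}2$. So $E_4$ may be used for $a\le\sqrt3$. The corners in $E_4^\circ$ are $0,e_1,e_2$, $q_1=e_1+\frac{e_1}2$, $q_2=e_1+\frac{e_2}2$ and $q_1',q_2'$. Let $0<y<1$, take $u(0),u(e_1),u(e_2)$ as before and $u=\frac1{3-y}$ at $q_1,q_2,q_1',q_2'$. Then $\Phi(0)=0$. The corner $q_i$ belongs to the cell with corners $e_1,q_1,q_2$ and to a cell whose other corners are in $\partial E_4$, so with $i'=3-i$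
\[
\Phi(q_i)=\kappa_1[(4-y)u(q_i)-1-u(q_{i'})]=\kappa_1[(3-y)u(q_i)-1]=0 .
\]
As above, $\Phi(e_1)\ge0$ is equivalent to $2-\frac y2-\frac2{3-y}\ge A(y)$. For $y=0.3$ the left side is $1.85-\frac2{2.7}>1.1$, and $A(0.3)=\frac{1.71}{1.7}\big[\frac1{2.59}+\frac12\big]<0.9$. So $\lambda_1(E_4^\circ)\ge5\sigma L(0.3)$.

\emph{$E_5$.} Take $2G_0$ as a single level-$(-1)$ cell, $\partial E_5=\{2e_1,2e_2\}$, which may be used for $a\le2$. This is the example of Section~\ref{sec:onecell} enlarged by a factor $2$: $u(0)=1$, $z_{-1}=4$, $z_0=1$, $z_1=\varphi(1)$ and $\Phi(0)=\kappa_{-1}(2-\frac{z_{-1}}2)=0$. So $\lambda_1(E_5^\circ)\ge5\sigma L(\varphi(1))$.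

\subsection{Comparison with $\theta_\infty$}\label{sec:table}
On an interval $a\in(a_1,a_2]$ with domain $E$ and parameter $y$ we get $\Lambda(0,a)\ge a_1^{2\rho}\cdot5\sigma L(y)$. By \eqref{eq:thetainf} this exceeds $\theta_\infty$ if and only if $\frac{L(y)}{L(0.35)}>\big(\frac7{4a_1^2}\big)^\rho$. For $y\ge0.35$ we use $\frac{L(y)}{L(0.35)}\ge\frac y{0.35}$ (monotonicity of $L(z)/z$) and $\rho<\frac76$. In the last two rows we use $L(y)\ge y$ and \eqref{eq:L35}, \eqref{eq:phi1}; moreover $\rho>1$ in the fourth row and $\rho>\frac87$ in the last.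
\begin{center}
\begin{tabular}{llll}
$a\in$ & domain & needed & verification\\[4pt] \hline
\rule{0pt}{16pt}$(1,\frac98]$ & $E_3$ & $\frac{L(0.6804)}{L(0.35)}>(\frac74)^\rho$ & left $\ge1.944$;\quad $1.944^6>53.9>50.3>(\frac74)^7$\\[8pt]
$(\frac98,\frac54]$ & $E_2$ & $\frac{L(0.5379)}{L(0.35)}>(\frac{112}{81})^\rho$ & left $>1.53$;\quad $1.53^6>12.8>9.7>(\frac{112}{81})^7$\\[8pt]
$(\frac54,\frac32]$ & $E_1$ & $\frac{L(0.42)}{L(0.35)}>(\frac{28}{25})^\rho$ & left $\ge1.2$;\quad $1.2^6>2.98>2.3>1.12^7$\\[8pt]
$(\frac32,\sqrt3]$ & $E_4$ & $\frac{L(0.3)}{L(0.35)}>(\frac79)^\rho$ & left $>\frac{0.3}{0.36}>\frac79>(\frac79)^\rho$\\[8pt]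
$(\sqrt3,2]$ & $E_5$ & $(\frac{12}7)^\rho>\frac{L(0.35)}{L(\varphi(1))}$ & $(\frac{12}7)^8>74>62>1.8^7$, left $>1.8$;\\[2pt]
&&& right $<\frac{0.36}{0.2087}<1.73$
\end{tabular}
\end{center}
For instance, in the first row $1.944^6>(\frac74)^7$ means $1.944>(\frac74)^{7/6}>(\frac74)^\rho$. With $\Theta$ the smallest of the five bounds $a_1^{2\rho}\cdot5\sigma L(y)$, Proposition~\ref{prop:vertex} is proved.

\section{A better placed point}\label{sec:point}

\subsection{The shape}
We look for a disc, centered at a point of $G$, that holds much of the gasket for its size. The center of the triangle $\Delta$ is not in $G$. We take instead the midpoint of its height through $e_2$,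
\[
m=\Big(\frac12,\frac{\sqrt3}4\Big)=\frac{e_1}4+\frac{e_2}2=f_3f_2(0)\in G .
\]
The smallest disc about $m$ containing $G_0$ has radius $|m|=|m-e_1|=\frac{\sqrt7}4$. Beyond the top corner $e_2$ this disc has room for one more level-$2$ cell: put
\[
D=G_0\cup T,\qquad T=e_2+\tfrac14G_0,\qquad \partial D=\{0,\ e_1,\ e_2+\tfrac{e_1}4,\ e_2+\tfrac{e_2}4\}
\]
(Figure~\ref{fig:D}). Indeed $|m|^2=|m-e_1|^2=\frac14+\frac3{16}=\frac7{16}$, $|e_2+\frac{e_2}4-m|^2=\frac1{64}+\frac{27}{64}=\frac7{16}$, $|e_2-m|^2=\frac3{16}$ and $|e_2+\frac{e_1}4-m|^2=\frac1{16}+\frac3{16}=\frac14$. By convexity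
\begin{equation}\label{eq:Dball}
D\subset\overline B\big(m,\tfrac{\sqrt7}4\big).
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x={(4cm,0cm)},y={(2cm,3.464cm)}]
\foreach \a/\b in {0/0,0.25/0,0/0.25,0.5/0,0.75/0,0.5/0.25,0/0.5,0.25/0.5,0/0.75}
  \fill[gray!45] (\a,\b)--({\a+0.25},\b)--(\a,{\b+0.25})--cycle;
\fill[gray!75] (0,1)--(0.25,1)--(0,1.25)--cycle;
\draw[dashed] (0.25,0.5) circle[radius=2.6458cm];
\foreach \a/\b in {0/0,1/0,0.25/1,0/1.25}
  \filldraw[fill=white,draw=black] (\a,\b) circle[radius=1.8pt];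
\fill (0.25,0.5) circle[radius=1.8pt];
\fill (0,1) circle[radius=1.8pt];
\node[left] at (0,0) {$0$};
\node[right] at (1,0) {$e_1$};
\node[left] at (0,1) {$e_2$};
\node[below] at (0.25,0.5) {$m$};
\node[above right] at (0,1.25) {$e_2+\frac{e_2}4$};
\end{tikzpicture}
\caption{The domain $D$: the cell $G_0$ (light, drawn to level $2$) and the level-$2$ cell $T$ (dark) attached at $e_2$. Open dots: the four points of $\partial D$. The dashed circle has center $m$ and radius $\sqrt7/4$; it passes through $0$, $e_1$ and the tip of $T$, and encloses $D$.}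
\label{fig:D}
\end{figure}

\begin{lemma}\label{lem:D}
There are $w_g\in(\varphi(1),0.35)$ and a nonnegative eigenfunction $u$ on $D^\circ$ with eigenvalue $\lambda'=25\sigma L(w_g)<25\sigma L(0.35)$, and $u>0$ on $D^\circ$.
\end{lemma}
\begin{proof}
Both level-$2$ cells at $e_2$ lie in $D$, and $e_2$ is the only corner in $D^\circ$, so $D^\circ$ is open. Put $u(e_2)=1$. Write $w=z_2$, $y=z_1=R(w)$, $z_0=R(y)$. By \eqref{eq:kappa},
\[
\Phi(e_2)=\kappa_0\Big(2-\frac{z_0}2\Big)+\kappa_2\Big(2-\frac w2\Big)=0\iff g(y)g(w)\Big(\frac{z_0}2-2\Big)=2-\frac w2 .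
\]
At $w=\varphi(1)$ we have $y=1$, $z_0=4$, so the left side is $0$ and is smaller than the right side. At $w=0.35$ we have $y=1.6275$, $z_0>5.488$, $g(y)=\frac{4.3725}{0.3725\cdot3.3725}>3.48$, $g(w)=\frac{5.65}{7.6725}>0.736$; the left side is $>3.48\cdot0.736\cdot0.744>1.9$ and the right side is $1.825$. By continuity there is a root $w_g$ in between. For it $y\le1.6275<2$, so $(z_j)_{j\ge0}$ is a decimation sequence, with $\lambda=25L(w_g)$. Lemma~\ref{lem:barta}(b) gives the eigenfunction.

The sets $G_0\setminus\{0,e_1\}$ and $T\setminus\partial D$ are cells minus two corners, hence connected (Section~\ref{sec:cells}), and they share the point $e_2$. So $D^\circ$ is connected, and $u>0$ by Lemma~\ref{lem:killed}(b).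
\end{proof}

\subsection{Seeing the shape at a positive fraction of scales}
The point $m$ itself is useless: it is a vertex, and at small scales it sees what every vertex other than $0$ sees. We need a point near $m$ that has the same position in infinitely many of the cells containing it. For $N\ge3$ let
\[
\psi=f_3f_2f_1^{N-2},\qquad\text{i.e.}\quad \psi(z)=m+2^{-N}z,
\]
and let $x^*\in G_0$ be its fixed point, whose address is the periodic sequence $321^{N-2}321^{N-2}\cdots$. In barycentric coordinates with respect to $0,e_1,e_2$, $m=(\frac14,\frac14,\frac12)$, so for $N\ge3$ the triangle $\psi(\Delta)$ with corners $m,m+2^{-N}e_1,m+2^{-N}e_2$ lies in $\operatorname{int}\Delta$. Hence $x^*\in\operatorname{int}\Delta$ and $|x^*-m|=2^{-N}|x^*|\le2^{-N}$.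

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $u$, $\lambda'$ and $w_g$ be as in Lemma~\ref{lem:D}. We verify the assumptions of Proposition~\ref{prop:upper} at $x^*$ with $n_j=Nj$, $\alpha=1$ and $U_j=\psi^j(D^\circ)$. The word of $\psi^j$ ends in $1$ (this is where $N\ge3$ is used again), so $\psi^j(G_0)$ is the $1$-child of its parent, and the $3$-child is $\psi^j(G_0)+2^{-Nj}e_2=\psi^j(e_2+G_0)$, attached at $\psi^j(e_2)$. Hence $\psi^j(D)\subset G$ is a union of cells and $U_j$ is open in $G$. By Lemma~\ref{lem:scaling} with $K=G_0\cup(e_2+G_0)$, $u_j=u\circ\psi^{-j}$ (extended by $0$) is a nonnegative eigenfunction on $U_j$ with eigenvalue $5^{Nj}\lambda'$.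

(T1) Let $\beta=\frac{\sqrt7}4+2^{-N}$. By \eqref{eq:Dball}, $D\subset\overline B(x^*,\beta)$, and since $\psi^j(x^*)=x^*$, $\psi^j(D)\subset\overline B(x^*,\beta2^{-Nj})$.

(T2) holds with $\theta=\theta_N:=\lambda'\beta^{d_w}$.

(T3) Since $x^*\in D^\circ$, we may choose $\eta\in(0,\beta]$ with $B(x^*,\eta)\subset\operatorname{int}\Delta$ and $u\ge\frac12u(x^*)>0$ on $G\cap B(x^*,\eta)\subset D^\circ$. As $B(x^*,\eta2^{-Nj})=\psi^j(B(x^*,\eta))\subset\operatorname{int}\psi^j(\Delta)$, we have $G\cap B(x^*,\eta2^{-Nj})=\psi^j(G\cap B(x^*,\eta))\subset U_j$, and there $u_j\ge\frac12u(x^*)$.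

So $\mathfrak c(x^*)^{d_w}\le\theta_N$. Since $(\frac{\sqrt7}4)^{d_w}=(\frac7{16})^\rho$ and $5\cdot4^{-\rho}=1$,
\begin{equation}\label{eq:thetaN}
\lim_{N\to\infty}\theta_N=25\sigma L(w_g)\Big(\frac7{16}\Big)^\rho<25\sigma L(0.35)\Big(\frac7{16}\Big)^\rho=5\sigma L(0.35)\Big(\frac74\Big)^\rho=\theta_\infty .
\end{equation}
For $N$ large, $\mathfrak c(x^*)^{d_w}\le\theta_N<\theta_\infty<\Theta\le\mathfrak c(0)^{d_w}$ by Proposition~\ref{prop:vertex}.
\end{proof}

\section{Vertices, typical points, and the gap}\label{sec:abc}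
We prove parts (a), (b), (c) of Theorem~\ref{thm:values}. Recall \eqref{eq:Lam}.

\subsection{Vertices}
\begin{lemma}\label{lem:double}
Let $q\in V_n\setminus\{0\}$ and $a\le2^{-n-1}$. Then $\Lambda(q,a)=\Lambda(0,a)$. More precisely, let $S=\iota(2^{-n}G_0)$ and $S'=\iota'(2^{-n}G_0)$ be the level-$n$ cells at $q$, where $\iota,\iota'$ are isometries that map subcells to subcells and $0$ to $q$. Then $U(q,a)=\iota(U(0,a))\cup\iota'(U(0,a))$, and if $h$ is a first eigenfunction on $U(0,a)$, then the function equal to $h\circ\iota^{-1}$ on $S$, to $h\circ\iota'^{-1}$ on $S'$ and to $0$ elsewhere is a first eigenfunction on $U(q,a)$.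
\end{lemma}
\begin{proof}
By separation $G\cap B(q,a)\subset S\cup S'$ and $G\cap B(0,a)\subset2^{-n}G_0$. The set $\iota(U(0,a))\cup\iota'(U(0,a))$ is connected and contained in $B(q,a)$, hence in $U(q,a)$. Conversely, collapsing $S'$ to $q$ is a continuous map $S\cup S'\to S$. It maps $U(q,a)$ to a connected subset of $S\cap B(q,a)$ containing $q$, so $U(q,a)\cap S\subset\iota(U(0,a))$; similarly for $S'$.

If $f\in\mathcal F_{U(q,a)}$, then $f\circ\iota$ and $f\circ\iota'$, restricted to $2^{-n}G_0$ and extended by $0$, lie in $\mathcal F_{U(0,a)}$, and the energies and squared $L^2$-norms add up to those of $f$. So $\lambda_1(U(q,a))\ge\lambda_1(U(0,a))$. The doubled $h$ gives equality and is a minimizer.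
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:values}(a)]
Let $q\in V_n$. By Lemma~\ref{lem:double} (trivially if $q=0$) $\Lambda(q,a)\ge\Lambda_0$ for small $a$, so $\mathfrak c(q)\ge\mathfrak c_0$ by Proposition~\ref{prop:lower}. Conversely, let $\epsilon>0$. By \eqref{eq:period} there is $a_0\le2^{-n-1}$ with $\Lambda(0,a_0)\le\Lambda_0+\epsilon$. Let $S,S'$ be the level-$n$ cells at $q$. The homothety at $q$ of ratio $2^{-j}$ maps $S\cup S'$ (or $2^{-n}G_0$ if $q=0$) onto the union of the level-$(n+j)$ cells at $q$, $U(q,a_0)$ onto $U(q,2^{-j}a_0)$, and $G\cap B(q,\eta)$ onto $G\cap B(q,2^{-j}\eta)$ for $\eta\le a_0$. The first eigenfunction on the connected set $U(q,a_0)$ is continuous and positive at $q$. So, by Lemma~\ref{lem:scaling}, Proposition~\ref{prop:upper} applies with $n_j=j$, $\alpha=1$, $U_j=U(q,2^{-j}a_0)$, $\beta=a_0$, $\theta=\Lambda(q,a_0)=\Lambda(0,a_0)$ and $\eta$ small. Hence $\mathfrak c(q)^{d_w}\le\Lambda_0+\epsilon$.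
\end{proof}

\subsection{Typical points}
\begin{proof}[Proof of Theorem~\ref{thm:values}(b)]
For $x\ne0$ we have $\Lambda(x,a)\ge\Lambda_*$ for $a<|x|$, so $\mathfrak c(x)\ge\mathfrak c_*$ by Proposition~\ref{prop:lower}. By (a), $\mathfrak c(0)=\mathfrak c(e_1)\ge\mathfrak c_*$.

For the converse at almost every point, the idea is that a nearly optimal ball can be shrunk into every cell, and that a typical point visits a given small subcell, of fixed relative position, at a positive fraction of scales. Let $\epsilon\in(0,1)$. By \eqref{eq:period} there are $y_0$ and $a_0<|y_0|$ with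
\begin{equation}\label{eq:y0}
\Lambda(y_0,a_0)<\Lambda_*+\epsilon,\qquad |y_0|+a_0<\tfrac{\sqrt3}4 .
\end{equation}
Then $G\cap B(y_0,a_0)\subset\frac12G_0$ by separation, and $U=U(y_0,a_0)$ is contained in $G_0$ minus its corners. So for every level-$n$ cell $Q$ the set $\psi_Q(U)$ is open in $G$, and $\lambda_1(\psi_Q(U))=5^n\lambda_1(U)$. Let $h>0$ be a first eigenfunction on $U$. Choose $y\in U\cap\operatorname{int}\Delta$ with $|y-y_0|<\epsilon a_0$, and then $\eta\in(0,a_0]$, $l\ge1$, $q>0$ with
\[
2^{-l}<\epsilon a_0,\qquad B(y,\eta+2^{-l})\subset\operatorname{int}\Delta,\qquad G\cap B(y,\eta+2^{-l})\subset U,\qquad h\ge q\text{ on this set}.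
\]
Let $w$ be a word of length $l$ with $y\in f_w(G_0)$. Under $\mu$ on a level-$0$ cell the letters of the address of $x$ are independent and uniform. By the law of large numbers for disjoint blocks of length $l$, for a.e.\ $x$ the word $w$ occurs after prefixes of lengths $1\le n_1<n_2<\cdots$ with $n_i\le C(x)\,i$. Let $Q_i$ be the level-$n_i$ cell given by the prefix. Then $\psi_{Q_i}^{-1}(x)\in f_w(G_0)$, so $|\psi_{Q_i}^{-1}(x)-y|\le2^{-l}$. We apply Proposition~\ref{prop:upper} with $\alpha=1$, $U_i=\psi_{Q_i}(U)$, $u_i=h\circ\psi_{Q_i}^{-1}$ and $\beta=(1+2\epsilon)a_0$. (T1): $U\subset B(y,(1+\epsilon)a_0)\subset B(\psi_{Q_i}^{-1}(x),\beta)$. (T2): $\theta=\beta^{d_w}\lambda_1(U)$. (T3): $B(x,\eta2^{-n_i})\subset\psi_{Q_i}(B(y,\eta+2^{-l}))\subset\operatorname{int}\psi_{Q_i}(\Delta)$, hence $G\cap B(x,\eta2^{-n_i})\subset\psi_{Q_i}(G\cap B(y,\eta+2^{-l}))$, where $u_i\ge q$. So for a.e.\ $x$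
\[
\mathfrak c(x)^{d_w}\le(1+2\epsilon)^{d_w}\Lambda(y_0,a_0)\le(1+2\epsilon)^{d_w}(\Lambda_*+\epsilon).
\]
Let $\epsilon\downarrow0$ along a sequence.
\end{proof}

\subsection{The gap}
\begin{proof}[Proof of Theorem~\ref{thm:values}(c)]
By (b) and Section~\ref{sec:point}, $\Lambda_*\le\mathfrak c(x^*)^{d_w}\le\theta_N$ for every $N\ge3$ ($x^*$ depends on $N$), so $\Lambda_*\le\lim_N\theta_N<\theta_\infty$ by \eqref{eq:thetaN}. By Proposition~\ref{prop:vertex}, $\Lambda_0\ge\Theta$. In each row of the table in Section~\ref{sec:table} the quotient of the left and the right side of the needed inequality equals $a_1^{2\rho}\cdot5\sigma L(y)/\theta_\infty$, and $\Theta/\theta_\infty$ is the smallest of these five quotients. So it remains to see that in each row the left side exceeds $1.01$ times the right side. First row: $(1.944/1.01)^6>50.8>50.3>(\frac74)^7$. Second: $1.53/1.01>1.51$ and $1.51^6>11.8>9.7$. Third: $1.2/1.01>1.18$ and $1.18^6>2.6>2.3$. Fourth: $\frac{0.3}{0.36}\cdot\frac97>1.07$. Fifth: $1.8/1.73>1.04$. Hence $\Lambda_0/\Lambda_*\ge\Theta/\theta_\infty>1.01$.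
\end{proof}

\section{All intermediate values}\label{sec:d}
We prove Theorem~\ref{thm:values}(d). The endpoints are covered by (a) and (b), so let $\theta\in(\Lambda_*,\Lambda_0)$; we want $x$ with $\mathfrak c(x)^{d_w}=\theta$. The heuristic of Section~\ref{sec:heur} says how: let $x$ look like a vertex at most scales, and have a better position only at scales $n_i\approx i^\alpha$. If the better position has value $\Lambda'$, the threshold should be $\min(\Lambda_0,\alpha\Lambda')$, and $\alpha>1$ is free.

An address consisting of long blocks of $1$'s makes $x$ look like a vertex, and a fixed word $W$ inserted between them provides the exceptional scales. At such a scale the cell containing $x$ sits at a vertex, with another large cell attached on the other side. So the picture seen there is not $G$ but two copies of $G$ joined at $0$.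

\subsection{The doubled gasket}
Let $\hat G=G\cup G^-$, where $G^-$ is the reflection of $G$ in $\{x_1=0\}$. The level-$n$ cells of $\hat G$ are those of $G$ and their reflections. For a bounded piece of $\hat G$ we find a copy in $G$ at the vertex $\frac{e_1}2$: put $\chi_k(z)=\frac{e_1}2+2^{-k}z$. The level-$1$ cells of $G$ at $\frac{e_1}2$ are $\frac{e_1}2+\frac12G_0$ and $\frac12G_0$, and the latter is the reflection of the former in the vertical line through $\frac{e_1}2$. By separation, and since $2\hat G=\hat G$,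
\[
G\cap B\big(\tfrac{e_1}2,\tfrac{\sqrt3}4\big)=\chi_k(\hat G)\cap B\big(\tfrac{e_1}2,\tfrac{\sqrt3}4\big)\qquad(k\ge0),
\]
and $\chi_k$ maps level-$n$ cells to level-$(n+k)$ cells there. So if $V\subset\hat G$ is nonempty, bounded and open, then $\chi_k(V)$ is open in $G$ for large $k$, and we define
\[
\hat\lambda_1(V)=5^{-k}\lambda_1(\chi_k(V)).
\]
By Lemma~\ref{lem:scaling} this does not depend on the (large) $k$. A nonnegative function $h$ on $V$ is called a first eigenfunction on $V$ if $h\circ\chi_k^{-1}$, extended by $0$, is one on $\chi_k(V)$. For $y\in\hat G$ let $\hat U(y,a)$ be the component of $\hat G\cap B(y,a)$ containing $y$ and $\hat\Lambda(y,a)=a^{d_w}\hat\lambda_1(\hat U(y,a))$. Then $\hat\lambda_1$ is monotone, $\hat\Lambda$ is bounded below by a positive constant (Lemma~\ref{lem:killed}(c)), and first eigenfunctions on connected sets are positive. If $U\subset G\setminus\{0\}$ is nonempty, bounded and open in $G$, it is open in $\hat G$ and $\hat\lambda_1(U)=\lambda_1(U)$ by Lemma~\ref{lem:scaling}, applied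 to $\chi_k$ and a cell $K=2^mG_0\supset U$.

For a word $W=w_1\dots w_l$ with $w_l=2$ put
\[
y_W=f_W(0),\qquad \Lambda_W=\inf_{a>0}\hat\Lambda(y_W,a)>0 .
\]

\begin{lemma}\label{lem:W}
There is a word $W$ ending in $2$ with $\Lambda_W<\theta$.
\end{lemma}
\begin{proof}
As in \eqref{eq:y0} choose $y_0,a_0$ with $a_0<|y_0|$, $U(y_0,a_0)\subset G_0$ and $\Lambda(y_0,a_0)<\theta$. The points $f_W(0)$ with $w_l=2$ are dense in $G_0$; given $\epsilon>0$ let $y_W\in U(y_0,a_0)$ be one with $|y_W-y_0|<\epsilon a_0$. Since $U(y_0,a_0)$ avoids $0$, it is open in $\hat G$. It is connected, contains $y_W$ and lies in $B(y_W,(1+\epsilon)a_0)$, so it is contained in $\hat U(y_W,(1+\epsilon)a_0)$. Hence $\hat\Lambda(y_W,(1+\epsilon)a_0)\le(1+\epsilon)^{d_w}\Lambda(y_0,a_0)<\theta$ for small $\epsilon$.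
\end{proof}

\subsection{The point}
Fix $W$ as above, of length $l$, and $\alpha>1$. Let $n_i=\lceil(i+i_0)^\alpha\rceil$ and $M_i=n_{i+1}-n_i-l$ for $i\ge1$, with $i_0$ so large that all $M_i\ge1$, and $M_0=n_1$; since $\alpha>1$, $M_i\to\infty$. Let $x\in G_0$ have the address
\[
1^{M_0}\,W\,1^{M_1}\,W\,1^{M_2}\,W\cdots,
\]
so that the $i$-th $W$ begins after a prefix of length $n_i$. Let $Q_i$ be the level-$n_i$ cell of this prefix, and
\[
\psi_i=\psi_{Q_i},\qquad \hat x_i=\psi_i^{-1}(x),\qquad q_i=\psi_i(y_W).
\]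
Since $w_l=2$, $q_i\in V_{n_i+l}\setminus\{0\}$. We record what $x$ sees.

\emph{Near $q_i$.} The cell $Q_{i+1}=\psi_if_Wf_1^{M_i}(G_0)$ is connected, has diameter $2^{-n_{i+1}}$, and contains both $x$ and $q_i=\psi_if_W(0)$. Hence
\begin{equation}\label{eq:close}
|x-q_i|\le2^{-n_{i+1}},\qquad |\hat x_i-y_W|\le\delta_i:=2^{-l-M_i}\to0 .
\end{equation}

\emph{Around $Q_i$.} Let $i\ge2$. Then $\psi_i(0)=\psi_{i-1}f_W(0)=q_{i-1}$. Since $w_l=2$, the two level-$(n_{i-1}+l)$ cells at $q_{i-1}$ are the $2$-child and the $1$-child of one parent, the former having $q_{i-1}$ as its lower left and the latter as its lower right corner. So $\psi_i^{-1}$ maps them to $2^{M_{i-1}}G_0$ and its reflection in $\{x_1=0\}$, while the images of all other cells of this level have distance at least $\frac{\sqrt3}22^{M_{i-1}}$ from $0$. Therefore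
\begin{equation}\label{eq:local}
\psi_i^{-1}(G)\cap B(0,2^{M_{i-1}-1})=\hat G\cap B(0,2^{M_{i-1}-1}).
\end{equation}
If $V\subset\hat G\cap B(0,2^{M_{i-1}-1})$ is nonempty and open in $\hat G$, then $\psi_i(V)$ is open in $G$. Lemma~\ref{lem:scaling} applied to $\psi_i\circ\chi_k^{-1}$ (of ratio $2^{k-n_i}$, with $K=\chi_k(2^{M_{i-1}}G_0\cup(2^{M_{i-1}}G_0)^-)$, the minus sign denoting reflection, and $k$ large) gives
\begin{equation}\label{eq:transfer}
\lambda_1(\psi_i(V))=5^{n_i}\hat\lambda_1(V),
\end{equation}
and first eigenfunctions on $V$ are carried to first eigenfunctions on $\psi_i(V)$.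

For an integer $J\ge l+2$ call a level $n$ \emph{far} if $n_i+J<n<n_{i+1}-J$ for some $i$, and \emph{near} if $|n-n_i|\le J$ for some $i$. All large $n$ are far or near. If $n$ is far, then \eqref{eq:close} gives
\begin{equation}\label{eq:far}
|x-q_i|\le2^{-n_{i+1}}\le2^{-J-n}.
\end{equation}

\begin{proposition}\label{prop:min}
$\mathfrak c(x)^{d_w}=\min(\Lambda_0,\alpha\Lambda_W)$.
\end{proposition}
\begin{proof}
\emph{Lower bound.} Let $\epsilon\in(0,1)$ and take $J\ge l+2$ with $(1+2^{1-J})^{-d_w}\ge1-\epsilon$.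

Let $n$ be far and $a\in(2^{-n-1},2^{-n}]$. By \eqref{eq:far}, $2^{-n_{i+1}}\le2^{-J-n}\le2^{1-J}a<a$. So $Q_{i+1}\subset B(x,a)$, hence $q_i\in U(x,a)$ and $U(x,a)\subset U(q_i,a')$ with $a'=(1+2^{1-J})a\le2^{1-n}\le2^{-(n_i+l)-1}$. By Lemma~\ref{lem:double},
\[
\Lambda(x,a)\ge(a/a')^{d_w}\Lambda(q_i,a')=(a/a')^{d_w}\Lambda(0,a')\ge(1-\epsilon)\Lambda_0 .
\]

Let $n$ be near, $|n-n_i|\le J$, $a\in(2^{-n-1},2^{-n}]$ and $\hat a=2^{n_i}a\in[2^{-J-1},2^J]$. For $i$ large, $\delta_i<\hat a$ and all balls involved lie in $B(0,2^{M_{i-1}-1})$, so $U(x,a)=\psi_i(\hat U(\hat x_i,\hat a))$ by \eqref{eq:local} and $\Lambda(x,a)=\hat\Lambda(\hat x_i,\hat a)$ by \eqref{eq:transfer}. The connected set $\psi_i^{-1}(Q_{i+1})$ contains $\hat x_i$ and $y_W$ and has diameter $\delta_i<\hat a$. So $y_W\in\hat U(\hat x_i,\hat a)\subset\hat U(y_W,\hat a+\delta_i)$, and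
\[
\Lambda(x,a)=\hat\Lambda(\hat x_i,\hat a)\ge\Big(\frac{\hat a}{\hat a+\delta_i}\Big)^{d_w}\Lambda_W\ge(1-\epsilon)\Lambda_W\qquad(i\text{ large}).
\]

So the hypothesis of Proposition~\ref{prop:lower} on $(\Theta_n)$ holds with $\Theta_n=(1-\epsilon)\Lambda_W$ for near and $\Theta_n=(1-\epsilon)\Lambda_0$ for all other large $n$. Up to finitely many terms its sum is at most
\[
\sum_nn^{-\omega(1-\epsilon)\Lambda_0/c^{d_w}}+(2J+1)\sum_i(n_i-J)^{-\omega(1-\epsilon)\Lambda_W/c^{d_w}},
\]
which is finite if $c^{d_w}<\omega(1-\epsilon)\min(\Lambda_0,\alpha\Lambda_W)$, because $n_i\sim i^\alpha$. Let $\omega\to1$ and $\epsilon\to0$.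

\emph{Upper bound $\alpha\Lambda_W$.} Let $\epsilon\in(0,1)$. Choose $\hat a$ with $\hat\Lambda(y_W,\hat a)\le\Lambda_W+\epsilon$, let $V=\hat U(y_W,\hat a)$ and let $h>0$ be a first eigenfunction on $V$. Choose $\eta\in(0,\hat a]$ with $\hat G\cap B(y_W,2\eta)\subset V$ and $\inf h>0$ on this set. Let $i$ be so large that $\delta_i<\min(\eta,\epsilon\hat a)$ and \eqref{eq:local} applies to the balls involved. Then $U_i=\psi_i(V)$, $u_i=h\circ\psi_i^{-1}$ satisfy (T1) with $\beta=(1+\epsilon)\hat a$, because $V\subset B(\hat x_i,\hat a+\delta_i)$; (T2) with $\theta'=(1+\epsilon)^{d_w}(\Lambda_W+\epsilon)\ge\beta^{d_w}\hat\lambda_1(V)$ in place of $\theta$, by \eqref{eq:transfer}; and (T3), because $G\cap B(x,\eta2^{-n_i})\subset\psi_i(\hat G\cap B(y_W,2\eta))$. As $n_i\le Ci^\alpha$, Proposition~\ref{prop:upper} gives $\mathfrak c(x)^{d_w}\le\alpha\theta'$. Let $\epsilon\to0$.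

\emph{Upper bound $\Lambda_0$.} Let $\epsilon\in(0,1)$. By \eqref{eq:period} we may choose $a_0<\frac12$ with $\Lambda(0,a_0)\le\Lambda_0+\epsilon$, a first eigenfunction $h>0$ on $U(0,a_0)$, and $\eta\in(0,a_0]$, $q>0$ with $G\cap B(0,2\eta)\subset U(0,a_0)$ and $h\ge q$ on this set. Now take $J\ge l+2$ with $2^{-J}<\min(\eta,\epsilon a_0)$. For far $n$ let $U=U(q_i,2^{-n}a_0)$. Since $2^{-n}a_0\le2^{-(n_i+l)-1}$, Lemma~\ref{lem:double} and scaling show that the doubled and rescaled $h$ is a first eigenfunction on $U$, with eigenvalue $5^n\lambda_1(U(0,a_0))$, and that it is at least $q$ on $G\cap B(q_i,2\eta2^{-n})$. By \eqref{eq:far}, $U\subset B(x,(1+\epsilon)a_02^{-n})$ and $G\cap B(x,\eta2^{-n})\subset G\cap B(q_i,2\eta2^{-n})\subset U$. So (T1)--(T3) hold along the sequence of all large far levels, with $\beta=(1+\epsilon)a_0$ and $\theta'=(1+\epsilon)^{d_w}(\Lambda_0+\epsilon)$ in place of $\theta$. Only $O(k^{1/\alpha})$ levels $\le k$ are not far, and $\alpha>1$, so the $i$-th far level is at most $2i$ for large $i$. Proposition~\ref{prop:upper}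 with exponent $1$ in place of $\alpha$ gives $\mathfrak c(x)^{d_w}\le\theta'$. Let $\epsilon\to0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:values}(d)]
Take $W$ from Lemma~\ref{lem:W} and $\alpha=\theta/\Lambda_W>1$. By Proposition~\ref{prop:min} the corresponding point satisfies $\mathfrak c(x)^{d_w}=\min(\Lambda_0,\theta)=\theta$. Since $\theta\in(\Lambda_*,\Lambda_0)$ was arbitrary, $\mathfrak c$ takes every value in $(\mathfrak c_*,\mathfrak c_0)$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{B} Barlow, \emph{Diffusions on fractals}, LNM 1690.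
\bibitem{BP} Barlow and Perkins, PTRF \textbf{79} (1988).
\bibitem{FS} Fukushima and Shima, Potential Anal. \textbf{1} (1992).
\bibitem{WX} \emph{Exact Hausdorff Measure of the Graph of Brownian Motion on the Sierpi\'nski Gasket}, \texttt{http://www.stt.msu.edu/\~{}xiaoyimi/WuXiao3.pdf}.
\end{thebibliography}

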